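# A matrix tensored with a 3-tensor: strict sub-multiplicativity of tensor rank in order five

All vector spaces are finite-dimensional over $\mathbb C$.

## 1. Eight terms for the square of $W$

Consider
$$W=|001\rangle+|010\rangle+|100\rangle\in(\mathbb C^2)^{\otimes 3},$$
where $|ijk\rangle$ means $|i\rangle\otimes|j\rangle\otimes|k\rangle$. An *elementary* tensor is one of the form $v_1\otimes\cdots\otimes v_k$, and the *rank* $\mathrm R(T)$ is the least $r$ such that $T$ is a sum of $r$ elementary tensors. By its definition $W$ has rank at most $3$. Let us check that two terms are not enough.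

Suppose $W=\sum_{s=1}^r a_s\otimes b_s\otimes c_s$. Contract the first leg with the dual basis of $|0\rangle,|1\rangle$. We get two matrices,
$$M_0=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad M_1=\begin{pmatrix}1&0\\0&0\end{pmatrix}.$$
Since $M_1\ne0$, some $a_s$ has a nonzero $|1\rangle$-coordinate. For this $s$ there is a scalar $c$ such that the functional "(coordinate $0$) $+\,c\,$(coordinate $1$)" vanishes on $a_s$. Contracting with that functional loses the $s$-th term, so $M_0+cM_1=\begin{pmatrix}c&1\\1&0\end{pmatrix}$ is a sum of $r-1$ matrices of rank at most one. Its determinant is $-1$, so $r-1\ge2$. Hence $\mathrm R(W)=3$.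

Now take two copies of $W$ side by side: the 6-tensor $W\otimes W$, with no legs joined. Multiplying out gives nine terms. Can we do with fewer? Write $e=|111\rangle$ and $W'=|011\rangle+|101\rangle+|110\rangle$. Expanding,
$$(|0\rangle\pm s|1\rangle)^{\otimes 3}=|000\rangle\pm sW+s^2W'\pm s^3e,$$
so for $s\neq0$
$$W+s^2e=\frac1{2s}\Big[(|0\rangle+s|1\rangle)^{\otimes3}-(|0\rangle-s|1\rangle)^{\otimes3}\Big],\qquad\text{thus } \mathrm R(W+s^2e)\le2. \tag{1}$$
The tensor $W$ becomes cheaper when it is corrected by a multiple of $e$. The corrections can be repaid jointly: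
$$W\otimes W=(W+e)\otimes(W+e)-\big(W+\tfrac12e\big)\otimes e-e\otimes\big(W+\tfrac12e\big). \tag{2}$$
To check this, the first product is $W\otimes W+W\otimes e+e\otimes W+e\otimes e$, and the last two terms remove $W\otimes e$, $e\otimes W$ and $\frac12e\otimes e$ twice. By (1) with $s^2=1$ and $s^2=\frac12$, the right side of (2) has at most $2\cdot2+2+2=8$ elementary terms. So $\mathrm R(W\otimes W)\le 8<9=\mathrm R(W)^2$.

In general, for $\psi\in V_1\otimes\cdots\otimes V_k$ and $\phi\in W_1\otimes\cdots\otimes W_l$, the product $\psi\otimes\phi$ is regarded as a tensor of order $k+l$, and multiplying out gives $\mathrm R(\psi\otimes\phi)\le\mathrm R(\psi)\mathrm R(\phi)$. The example shows that the inequality can be strict in order six. What about smaller orders? Suppose we replace one of the two factors by the simplest thing available, a matrix. Then we are in order five. The text from which the problem comes ("Tensors and the Entanglement of Pure Quantum States", http://web.math.ku.dk/noter/filer/phd19akj.pdf) contains the following known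 fact, which we quote and use only to locate the question: if $\psi\in\mathbb C^d\otimes\mathbb C^d$ is a matrix and $\phi\in\mathbb C^2\otimes\mathbb C^n\otimes\mathbb C^m$ is a matrix pencil, then $\mathrm R(\phi\otimes\psi)=\mathrm R(\phi)\mathrm R(\psi)$. In particular $\mathrm R(I_2\otimes W)=6$: the $W$-tensor does not help here. A strict example in order five with a matrix factor must therefore have all three legs of $\phi$ of dimension at least $3$. The question is:

*Are there $d\ge2$, $d_1,d_2,d_3\ge3$, a matrix $\psi\in\mathbb C^d\otimes\mathbb C^d$ and $\phi\in\mathbb C^{d_1}\otimes\mathbb C^{d_2}\otimes\mathbb C^{d_3}$ with $\mathrm R(\psi\otimes\phi)<\mathrm R(\psi)\mathrm R(\phi)$?*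

The answer is yes. We shall build $\phi\in\mathbb C^7\otimes\mathbb C^5\otimes\mathbb C^5$ of rank $9$ with $\mathrm R(I_2\otimes\phi)=17<18$.

## 2. Contractions, groupings and small orders

Write $I_d=\sum_h e_h\otimes e_h\in\mathbb C^d\otimes\mathbb C^d$, and identify $u\otimes v$ with the matrix $uv^{T}$, so that elements of $\mathbb C^d\otimes\mathbb C^d$ are $d\times d$ matrices and $I_d$ is the identity. The pairing $x\cdot y=\sum_h x_hy_h$ is bilinear, without complex conjugation. So a nonzero vector may pair to zero with itself: for example, $x=(1,\mathrm i)$ has $x\cdot x=0$. We use the following standard facts.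

1. A linear map applied to one leg sends elementary tensors to elementary tensors (or zero), so it does not increase rank. Invertible maps on the legs preserve rank. Enlarging a leg space preserves rank, since one can project back. Contracting a leg with a functional does not increase rank.
2. *Grouping* legs, that is, regarding $V_1\otimes V_3$ as a single space, does not increase rank: an elementary tensor stays elementary. For tensors of order two, rank is matrix rank.
3. For a block matrix, $\operatorname{rank}\begin{pmatrix}A&0\\ *&B\end{pmatrix}\ge\operatorname{rank}A+\operatorname{rank}B$. Indeed, pick invertible square submatrices $A_0$ of $A$ and $B_0$ of $B$ of maximal size; the corresponding square submatrix of the whole has determinant $\det A_0\det B_0\neq0$.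
4. If $P^2=P$ is $d\times d$, then $\operatorname{rank}P+\operatorname{rank}(I-P)=d$. A $2\times2$ matrix with trace $1$ and determinant $0$ is idempotent, because Cayley–Hamilton reads $P^2-P=0$.

**Reduction to identity matrices.** If $\mathrm R(\psi)=\rho$, then $\mathrm R(\psi\otimes\phi)=\mathrm R(I_\rho\otimes\phi)$. Indeed $\psi=G\begin{pmatrix}I_\rho&0\\0&0\end{pmatrix}H^{T}$ with $G,H$ invertible, so Fact 1 applies to the two legs of $\psi$. From now on the matrix factor is $I_d$.

**Order four.** For two matrices, group legs $1,3$ and legs $2,4$ of $\psi\otimes\phi$. The result is the Kronecker product of the matrices, whose rank is $\operatorname{rank}\psi\cdot\operatorname{rank}\phi$. So $\mathrm R(\psi\otimes\phi)\ge\mathrm R(\psi)\mathrm R(\phi)$, and equality holds. For instance, $I_2\otimes I_2$ as a 4-tensor has rank $4$.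

**The same flattening, slightly more generally.** If $f_1,\dots,f_d$ and $g_1,\dots,g_d$ are bases of $\mathbb C^d$ and $M_1,\dots,M_d$ are matrices, then
$$\mathrm R\Big(\sum_h f_h\otimes g_h\otimes M_h\Big)=\sum_h\operatorname{rank}M_h. \tag{3}$$
The bound $\le$ is clear. For $\ge$, move $f_h,g_h$ to $e_h,e_h$ by invertible maps and group legs $1,3$ and $2,4$: the result is block diagonal with blocks $M_h$.

## 3. Corrections by scalars and corrections by matrices

The computation of $\mathrm R(W)$ in Section 1 works for a whole class of tensors. This class is where we look for an example.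

**Lemma 1 (substitution).** Let $m_1,\dots,m_n$ be linearly independent matrices of rank one, let $T$ be a matrix of the same size, and let $a_0,\dots,a_n$ be a basis of $\mathbb C^{n+1}$. Put $q=\min_{c\in\mathbb C^n}\operatorname{rank}\big(T+\sum_jc_jm_j\big)$. Then
$$\mathrm R\Big(a_0\otimes T+\sum_{j=1}^na_j\otimes m_j\Big)=n+q .$$

*Proof.* Call the tensor $\phi$. For $\le$, let $c$ attain the minimum and write
$$\phi=a_0\otimes\Big(T+\sum_jc_jm_j\Big)+\sum_j(a_j-c_ja_0)\otimes m_j ,$$
which costs at most $q+n$.

For $\ge$, let $\phi=\sum_{s=1}^ra'_s\otimes b_s\otimes c_s$ and let $a_0^*,\dots,a_n^*$ be the dual basis. Contracting with $a_j^*$ gives $m_j=\sum_sa_j^*(a'_s)\,b_s\otimes c_s$. A linear relation between the rows of the $n\times r$ matrix $(a_j^*(a'_s))_{j,s}$ would give the same relation between the $m_j$. So this matrix has rank $n$, and there is a set $S$ of $n$ indices for which the square submatrix with columns in $S$ is invertible. We can therefore solve $\sum_j c_ja_j^*(a'_s)=-a_0^*(a_s')$ for all $s\in S$. The functional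 $f=a_0^*+\sum_jc_ja_j^*$ then vanishes on $a'_s$ for $s\in S$. Contracting with $f$ gives $T+\sum_jc_jm_j=\sum_{s\notin S}f(a'_s)\,b_s\otimes c_s$, so $q\le r-n$. $\square$

For $W$ we have $n=1$, $T=M_0$, $m_1=M_1$, $q=2$.

What happens to the upper bound when we tensor with $I_d$? Now the correction coefficients may be matrices. Let $Y_1,\dots,Y_n$ be $d\times d$ matrices. With the legs ordered so that the two legs of the matrix factor come first,
$$I_d\otimes\phi=\Big[I_d\otimes a_0\otimes T+\sum_jY_j\otimes a_0\otimes m_j\Big]+\sum_j\big(I_d\otimes a_j-Y_j\otimes a_0\big)\otimes m_j. \tag{4}$$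
If $Y_j$ is diagonalizable, then there are rank-one idempotents $Q_1,\dots,Q_d$ with $I_d=\sum_hQ_h$ and $Y_j=\sum_h\lambda_hQ_h$. So $I_d\otimes a_j-Y_j\otimes a_0=\sum_hQ_h\otimes(a_j-\lambda_ha_0)$ has rank at most $d$, no more than before the correction. Hence for diagonalizable $Y_j$
$$\mathrm R(I_d\otimes\phi)\le nd+\mathrm R\Big(I_d\otimes T+\sum_jY_j\otimes m_j\Big). \tag{5}$$

The first thing to try is to treat the $d$ copies of $\phi$ in $I_d\otimes\phi=\sum_he_h\otimes e_h\otimes\phi$ one at a time, with different scalar corrections in each copy. In (5) this means diagonal $Y_j$. It always fails, and it fails for all *simultaneously* diagonalizable families. For such a family the 4-tensor in (5) has the form $\sum_hf_h\otimes g_h\otimes\big(T+\sum_j\lambda_{j,h}m_j\big)$ with bases $f_h$ and $g_h$. By (3) its rank is the sum of $d$ matrix ranks, each at least $q$. So the bound (5) is at least $nd+dq=d\,\mathrm R(\phi)$, and nothing is gained.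

So we want each $Y_j$ diagonalizable, but not all of them simultaneously, and we want a $T$ for which non-commuting corrections do what scalars cannot.

## 4. A matrix that asks for idempotents

The relevant feature of idempotents is that the equation $\alpha=\sum_{i=1}^{\ell} p_i$ with $p_i\in\{0,1\}$ can be solved only for $\alpha\in\{0,\dots,\ell\}$. For idempotent *matrices* $P_i$, on the other hand, $\alpha I-\sum_iP_i$ can be singular for other $\alpha$ as well. We build a tensor whose minimal rank $q$ tests exactly this equation.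

Index rows and columns by $0,1,1',\dots,\ell,\ell'$, let $E_{pq}$ be the matrix units, and put
$$T=\alpha E_{00}+\sum_{i=1}^\ell E_{ii},\qquad J_i=E_{00}+E_{ii}+E_{i'i'} .$$
Consider only corrections by the $J_i$. The matrix $T-\sum_ip_iJ_i$ is diagonal, with entry $\alpha-\sum_ip_i$ at $0$, and $1-p_i$ and $-p_i$ at $i$ and $i'$. Its rank is
$$\sum_i\big([p_i\neq1]+[p_i\ne0]\big)+\Big[\alpha\ne\sum_ip_i\Big],$$
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. Each pair costs at least one, and exactly one if and only if $p_i\in\{0,1\}$. So the rank $\ell$ is reached if and only if $\alpha\in\{0,\dots,\ell\}$. With matrices instead of scalars, the pair $(i,i')$ costs $\operatorname{rank}(I-P_i)+\operatorname{rank}P_i$. This is $d$ when $P_i$ is idempotent, and idempotents are diagonalizable, as (5) requires.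

There is one difficulty. Lemma 1 and (5) want corrections by *rank-one* matrices $m_j$, but $J_i$ has rank $3$. So we must split $J_i$ into rank-one pieces, and then *all* combinations of the pieces are allowed as corrections. The obvious splitting, $E_{00},E_{ii},E_{i'i'}$, destroys the construction: the span of these pieces contains $T$ itself, so the minimum becomes $0$. We need pieces of rank one with sum $J_i$ whose other combinations do not help. Circulant matrices provide them.

**Definition (the spaces $\mathcal L_i$ and matrices $m_{i,k}$).** Let $\mathcal L_i$ be the space of matrices supported on rows and columns $(0,i,i')$ that are circulant there: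
$$\begin{pmatrix}x&y&z\\z&x&y\\y&z&x\end{pmatrix}. \tag{6}$$
With $\omega=e^{2\pi\mathrm i/3}$, let $m_{i,k}$ ($k=0,1,2$) be the matrix supported on $(0,i,i')$ with entries $\frac13\omega^{k(p-q)}$, where $p,q\in\{0,1,2\}$ number the three positions.

For instance, on $(0,i,i')$,
$$m_{i,0}=\frac13\begin{pmatrix}1&1&1\\1&1&1\\1&1&1\end{pmatrix},\qquad m_{i,1}=\frac13\begin{pmatrix}1&\omega^2&\omega\\ \omega&1&\omega^2\\ \omega^2&\omega&1\end{pmatrix}.$$
The entry $\omega^{k(p-q)}$ depends only on $p-q$ modulo $3$, so $m_{i,k}\in\mathcal L_i$, with $(x,y,z)=\frac13(1,\omega^{2k},\omega^{k})$. It equals $\omega^{kp}\cdot\omega^{-kq}$, so $m_{i,k}$ has rank one. The three parameter vectors $(1,\omega^{2k},\omega^k)$ form a Vandermonde matrix with distinct nodes $1,\omega,\omega^2$ up to the order of columns, so $m_{i,0},m_{i,1},m_{i,2}$ is a basis of $\mathcal L_i$. Finally $\frac13\sum_k\omega^{k(p-q)}$ is $1$ for $p=q$ and $0$ otherwise, so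
$$\sum_{k=0}^2m_{i,k}=J_i. \tag{7}$$

**Definition (the tensors $\phi_{\ell,\alpha}$).** For $\ell\ge1$ and $\alpha\in\mathbb C$, with basis vectors $a_0,a_{i,k}$ of $\mathbb C^{3\ell+1}$,
$$\phi_{\ell,\alpha}=a_0\otimes T+\sum_{i=1}^\ell\sum_{k=0}^2a_{i,k}\otimes m_{i,k}\in\mathbb C^{3\ell+1}\otimes\mathbb C^{2\ell+1}\otimes\mathbb C^{2\ell+1}.$$

For $\ell=2$, contracting the first leg of $\phi_{2,\alpha}$ with all functionals yields all matrices
$$\begin{pmatrix}\alpha t+x_1+x_2&y_1&z_1&y_2&z_2\\ z_1&t+x_1&y_1&0&0\\ y_1&z_1&x_1&0&0\\ z_2&0&0&t+x_2&y_2\\ y_2&0&0&z_2&x_2\end{pmatrix},\qquad t,x_i,y_i,z_i\in\mathbb C .$$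

Here are the results.

**Theorem 1.** For $\phi=\phi_{2,-1}\in\mathbb C^7\otimes\mathbb C^5\otimes\mathbb C^5$: $\mathrm R(\phi)=9$ and $\mathrm R(I_2\otimes\phi)\le17<18=\mathrm R(I_2)\mathrm R(\phi)$.

**Theorem 2.**

1. For $\alpha\notin\{0,1,2\}$ we have $\mathrm R(\phi_{2,\alpha})=9$, and for every matrix $\psi$ of rank $\rho\ge2$
$$\mathrm R(\psi\otimes\phi_{2,\alpha})\le8\rho+\lceil\rho/2\rceil<9\rho .$$
For $\rho=2$ the value is exactly $17$. Thus, for $\psi\ne0$, strictness holds if and only if $\mathrm R(\psi)\ge2$. For $\alpha\in\{0,1,2\}$: $\mathrm R(\phi_{2,\alpha})=8$ and $\mathrm R(I_2\otimes\phi_{2,\alpha})=16$. Hence $\mathrm R(I_2\otimes\phi_{2,\alpha})<2\mathrm R(\phi_{2,\alpha})$ if and only if $\alpha\notin\{0,1,2\}$.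
2. For $\phi_{3,3/2}\in\mathbb C^{10}\otimes\mathbb C^7\otimes\mathbb C^7$ we have $\mathrm R(\phi_{3,3/2})=13$, and for every $\psi$ of rank $\rho\ge2$
$$\mathrm R(\psi\otimes\phi_{3,3/2})\le12\rho+(\rho\bmod2)<13\rho .$$
For $\rho=2$ the value is exactly $24$, so the ratio is $24/26=12/13$.
3. Strict sub-multiplicativity occurs for all $d\ge2$, $d_1\ge7$, $d_2,d_3\ge5$ (and all permutations of $d_1,d_2,d_3$). The deficit $\mathrm R(\psi)\mathrm R(\phi)-\mathrm R(\psi\otimes\phi)$ is unbounded, already for a fixed $\phi$.
4. Conversely, for every tensor $\phi$ (of any order) with $\mathrm R(\phi)\ge2$: $\mathrm R(I_2\otimes\phi)\ge\mathrm R(\phi)+2$.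

## 5. Circulant corrections do not help: the rank of $\phi_{\ell,\alpha}$

By Lemma 1 we need two things: independence of the $m_{i,k}$, and the minimal rank of $T$ modulo their span.

**Lemma 2.** The $3\ell$ matrices $m_{i,k}$ are linearly independent.

*Proof.* A relation between them has the form $\sum_iC_i=0$, where $C_i\in\mathcal L_i$ collects the terms with index $i$ and has parameters $(x_i,y_i,z_i)$. The different $\mathcal L_i$ overlap only at the position $(0,0)$. So the entries $(i,i)$, $(i',0)$, $(i,0)$ of the sum are $x_i,y_i,z_i$ by (6), and all vanish. Thus every $C_i=0$, and since $m_{i,0},m_{i,1},m_{i,2}$ is a basis of $\mathcal L_i$, all coefficients vanish. $\square$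

**The case $\ell=1$ by hand.** When can
$$M=T+C=\begin{pmatrix}\alpha+x&y&z\\z&1+x&y\\y&z&x\end{pmatrix}$$
have rank $1$? All $2\times2$ minors must vanish. Rows $1,1'$ with columns $0,1$ give $z^2=y(1+x)$; rows $0,1'$ with columns $1,1'$ give $z^2=xy$. Subtracting, $y=0$, and so $z=0$. Now $M$ is diagonal with entries $\alpha+x$, $1+x$, $x$. The last two entries differ, so one of them is nonzero. All products of two diagonal entries vanish, so the other is zero and $\alpha+x=0$. Hence $x\in\{0,-1\}$ and $\alpha=-x\in\{0,1\}$. The off-diagonal freedom is useless. For general $\ell$ the same two minors do the work. They avoid the corner entry $(0,0)$, which is the only entry where the different $\mathcal L_i$ interact.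

**Lemma 3.** Let $q=\min\{\operatorname{rank}(T+L):L\in\sum_i\mathcal L_i\}$. Then $q=\ell+1$ if $\alpha\notin\{0,1,\dots,\ell\}$, and $q=\ell$ if $\alpha\in\{0,\dots,\ell\}$.

*Proof.* Let $M=T+\sum_iC_i$, with $C_i\in\mathcal L_i$ of parameters $(x_i,y_i,z_i)$.

**Step 1: the lower bound $\ell$.** On rows and columns $i,i'$, $M$ has the block
$$D_i=\begin{pmatrix}1+x_i&y_i\\z_i&x_i\end{pmatrix},$$
which is nonzero because its diagonal entries differ. Entries of $M$ between different pairs $\{i,i'\}$ and $\{j,j'\}$ are zero. Deleting row and column $0$ therefore leaves $\bigoplus_iD_i$, and $\operatorname{rank}M\ge\sum_i\operatorname{rank}D_i\ge\ell$.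

**Step 2: if $\operatorname{rank}M=\ell$, two small submatrices have rank at most one.** This step isolates a single $j$. Let $K_j$ be the submatrix of $M$ in rows $j,j'$ and columns $0,j,j'$. Delete row $0$ of $M$, and list rows $j,j'$ first and columns $0,j,j'$ first. Rows $j,j'$ vanish outside the columns $0,j,j'$, so we obtain
$$\begin{pmatrix}K_j&0\\ *&\bigoplus_{i\neq j}D_i\end{pmatrix}.$$
By Fact 3, $\ell\ge\operatorname{rank}K_j+\sum_{i\ne j}\operatorname{rank}D_i\ge\operatorname{rank}K_j+\ell-1$, so $\operatorname{rank}K_j\le1$. Exchanging the roles of rows and columns (delete column $0$), the submatrix $K'_j$ in rows $0,j,j'$ and columns $j,j'$ also has rank at most $1$.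

**Step 3: the off-diagonal parameters vanish.** Drop the index $j$. By (6),
$$K=\begin{pmatrix}z&1+x&y\\y&z&x\end{pmatrix},\qquad K'=\begin{pmatrix}y&z\\1+x&y\\z&x\end{pmatrix}.$$
The first two columns of $K$ give $z^2=y(1+x)$. The first and third rows of $K'$ give $z^2=xy$. Subtracting, $y=0$, and then $z=0$. The last two columns of $K$ give $x(1+x)=yz=0$, so $x\in\{0,-1\}$.

**Step 4: the corner.** Step 3 holds for every $j$, so $M$ is diagonal. Each $D_i$ has exactly one nonzero diagonal entry. The entry at $(0,0)$ is $\alpha+\sum_ix_i$. So $\operatorname{rank}M=\ell+[\alpha+\sum_ix_i\neq0]$, and $\operatorname{rank}M=\ell$ forces $\alpha=-\sum_ix_i\in\{0,\dots,\ell\}$.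

**Step 5: the minimum is attained.** If $\alpha\notin\{0,\dots,\ell\}$, Steps 1–4 give $q\ge\ell+1$, and $\operatorname{rank}T=\ell+1$ because $\alpha\ne0$. If $\alpha\in\{0,\dots,\ell\}$, then $T-\sum_{i\le\alpha}J_i$ is diagonal with entry $0$ at $0$, entry $-1$ at $i'$ and $0$ at $i$ for $i\le\alpha$, and entry $1$ at $i$ and $0$ at $i'$ for $i>\alpha$. Its rank is $\ell$, which is minimal by Step 1. $\square$

**Proposition 4.** $\mathrm R(\phi_{\ell,\alpha})=3\ell+q$. In particular $\mathrm R(\phi_{\ell,\alpha})=4\ell+1$ if $\alpha\notin\{0,\dots,\ell\}$, and $\mathrm R(\phi_{\ell,\alpha})=4\ell$ otherwise.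

*Proof.* The $m_{i,k}$ have rank one, are independent by Lemma 2, and span $\sum_i\mathcal L_i$. Apply Lemma 1 with $n=3\ell$ and then Lemma 3. $\square$

## 6. Seventeen terms from two non-commuting idempotents

We now use (4) with $Y_{i,k}=-P_i$ for $k=0,1,2$. By (7) the corrected matrix part stays "diagonal", with matrices as entries.

**Proposition 5.** Let $P_1,\dots,P_\ell$ be idempotent $d\times d$ matrices. Then
$$\mathrm R(I_d\otimes\phi_{\ell,\alpha})\le4\ell d+\operatorname{rank}\Big(\alpha I-\sum_iP_i\Big).$$

*Proof.* **Step 1: an identity.** We claim that $I_d\otimes\phi_{\ell,\alpha}$ equals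
$$\begin{aligned}&\Big(\alpha I-\sum_iP_i\Big)\otimes a_0\otimes E_{00}+\sum_i\Big[(I-P_i)\otimes a_0\otimes E_{ii}-P_i\otimes a_0\otimes E_{i'i'}\Big]\\&+\sum_{i,k}\Big[(I-P_i)\otimes a_{i,k}+P_i\otimes(a_{i,k}+a_0)\Big]\otimes m_{i,k}.\end{aligned}\tag{8}$$
In the first line, collect the terms with $I$: they are $I\otimes a_0\otimes(\alpha E_{00}+\sum_iE_{ii})=I\otimes a_0\otimes T$. The terms with $P_i$ are $-P_i\otimes a_0\otimes(E_{00}+E_{ii}+E_{i'i'})=-P_i\otimes a_0\otimes J_i$. In the second line the bracket is $I\otimes a_{i,k}+P_i\otimes a_0$, so by (7) that line equals $\sum_{i,k}I\otimes a_{i,k}\otimes m_{i,k}+\sum_iP_i\otimes a_0\otimes J_i$. Adding the two lines, the terms with $J_i$ cancel and $I_d\otimes\phi_{\ell,\alpha}$ remains.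

**Step 2: the cost.** A summand $X\otimes a\otimes E$ with $E$ of rank one costs at most $\operatorname{rank}X$. By Fact 4, $\operatorname{rank}P_i+\operatorname{rank}(I-P_i)=d$. So the brackets in the first line cost at most $\ell d$ in total, the second line costs at most $3\ell d$, and the first summand costs at most $\operatorname{rank}(\alpha I-\sum_iP_i)$. $\square$

Let $\alpha\notin\{0,\dots,\ell\}$, so that $d\,\mathrm R(\phi_{\ell,\alpha})=4\ell d+d$. Proposition 5 gains if and only if $\alpha I-\sum_iP_i$ is singular, that is, if and only if $\alpha$ is an eigenvalue of $\sum_iP_i$. If the $P_i$ commute, they are simultaneously diagonalizable, the eigenvalues of their sum lie in $\{0,\dots,\ell\}$, and there is no gain. In particular $\ell=1$ gains nothing, since there is only one idempotent. So take $\ell=2$, $d=2$, and look for rank-one idempotents $P_1,P_2$ whose sum has the eigenvalue $\alpha$. Put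
$$P_1=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad P_2=\begin{pmatrix}\tau&\tau\\1-\tau&1-\tau\end{pmatrix}.$$
Both have trace $1$ and determinant $0$, so both are idempotent. The sum has trace $2$ and
$$\det(P_1+P_2)=(1+\tau)(1-\tau)-\tau(1-\tau)=1-\tau .$$
So $\det(\alpha I-P_1-P_2)=\alpha^2-2\alpha+1-\tau=(\alpha-1)^2-\tau$, and the choice
$$\tau=(\alpha-1)^2\quad\text{gives}\quad\operatorname{rank}(\alpha I-P_1-P_2)\le1. \tag{9}$$

**Proof of Theorem 1.** Let $\ell=2$ and $\alpha=-1\notin\{0,1,2\}$. Proposition 4 gives $\mathrm R(\phi)=9$. In (9) we have $\tau=4$, so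
$$P_2=\begin{pmatrix}4&4\\-3&-3\end{pmatrix},\qquad -I-P_1-P_2=\begin{pmatrix}-6&-4\\3&2\end{pmatrix}.$$
The last matrix has determinant $-12+12=0$ and has rank one. Proposition 5 gives $\mathrm R(I_2\otimes\phi)\le4\cdot2\cdot2+1=17<18$. $\blacksquare$

The seventeen terms can be written on the board. Each matrix that occurs factors:
$$-I-P_1-P_2=\begin{pmatrix}-2\\1\end{pmatrix}\begin{pmatrix}3&2\end{pmatrix},\quad P_2=\begin{pmatrix}4\\-3\end{pmatrix}\begin{pmatrix}1&1\end{pmatrix},\quad I-P_2=\begin{pmatrix}-1\\1\end{pmatrix}\begin{pmatrix}3&4\end{pmatrix},$$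
and $P_1=e_1e_1^T$, $I-P_1=e_2e_2^T$. So (8) reads
$$\begin{aligned}I_2\otimes\phi_{2,-1}={}&\begin{pmatrix}-2\\1\end{pmatrix}\otimes\begin{pmatrix}3\\2\end{pmatrix}\otimes a_0\otimes E_{00}\\
&+e_2\otimes e_2\otimes a_0\otimes E_{11}-e_1\otimes e_1\otimes a_0\otimes E_{1'1'}\\
&+\begin{pmatrix}-1\\1\end{pmatrix}\otimes\begin{pmatrix}3\\4\end{pmatrix}\otimes a_0\otimes E_{22}-\begin{pmatrix}4\\-3\end{pmatrix}\otimes\begin{pmatrix}1\\1\end{pmatrix}\otimes a_0\otimes E_{2'2'}\\
&+\sum_{k=0}^2\Big[e_2\otimes e_2\otimes a_{1,k}+e_1\otimes e_1\otimes(a_{1,k}+a_0)\Big]\otimes m_{1,k}\\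
&+\sum_{k=0}^2\Big[\begin{pmatrix}-1\\1\end{pmatrix}\otimes\begin{pmatrix}3\\4\end{pmatrix}\otimes a_{2,k}+\begin{pmatrix}4\\-3\end{pmatrix}\otimes\begin{pmatrix}1\\1\end{pmatrix}\otimes(a_{2,k}+a_0)\Big]\otimes m_{2,k},\end{aligned}$$
with $1+2+2+6+6=17$ terms. As a spot check, the coefficient of $a_0\otimes E_{00}$ on the right is $(-I-P_1-P_2)+P_1+P_2=-I$, because $\sum_km_{i,k}$ has entry $1$ at $(0,0)$. This is $\alpha I$, as it should be.

## 7. Killing two terms at once: lower bounds for $I_2$

We want to show that $17$ is exact. A decomposition of $I_2\otimes\phi$ can be contracted on the two legs of $I_2$ with vectors $y,x$; the result is $(y\cdot x)\phi$. If $y\cdot x\neq0$, then at least $\mathrm R(\phi)$ terms survive. By itself this gives only $\mathrm R(I_2\otimes\phi)\ge\mathrm R(\phi)$. To do better, choose $y$ to kill one term through its first leg and $x$ to kill another through its second leg. The only obstacle is that we need $y\cdot x\ne0$. The next lemma shows that if this obstacle cannot be avoided, the decomposition is long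 for another reason.

**Lemma 6.** Let $Z$ be a tensor product of finite-dimensional spaces, $\Theta\in\mathbb C^2\otimes\mathbb C^2\otimes Z$, and $q\ge2$. Suppose that for all $y,x\in\mathbb C^2$ with $y\cdot x\ne0$, the contraction $\Theta(y,x)\in Z$ of the first two legs with $y,x$ has rank at least $q$. Then $\mathrm R(\Theta)\ge q+2$.

*Proof.* Let $r=\mathrm R(\Theta)$ and $\Theta=\sum_{s=1}^ru_s\otimes v_s\otimes t_s$, with nonzero $u_s,v_s$ and nonzero elementary $t_s\in Z$. The hypothesis with $q\ge2$ shows $\Theta\neq0$, so $r\ge1$. Since $\Theta(y,x)=\sum_s(y\cdot u_s)(x\cdot v_s)t_s$, the hypothesis gives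
$$y\cdot x\ne0\ \Longrightarrow\ \#\{s:\ y\cdot u_s\neq0,\ x\cdot v_s\ne0\}\ge q. \tag{10}$$
Fix $y\ne0$ with $y\cdot u_1=0$, and let $K=\{s:y\cdot u_s=0\}$, so that $1\in K$.

**Case 1: some $s_0\notin K$ has $v_{s_0}$ not a multiple of $y$.** Take $x\neq0$ with $x\cdot v_{s_0}=0$. If also $x\cdot y=0$, then $x$ would pair to zero with the basis $v_{s_0},y$ of $\mathbb C^2$, so $x=0$, a contradiction. Hence $x\cdot y\ne0$, and (10) applies to $(y,x)$. The terms in $K\cup\{s_0\}$, at least two, do not count. So $r-2\ge q$.

**Case 2: every $v_s$ with $s\notin K$ is a multiple of $y$.** Take $x_0\ne0$ with $x_0\cdot y=0$, and $y'$ with $y'\cdot x_0\neq0$. For $s\notin K$ we have $x_0\cdot v_s=0$, so in (10) for $(y',x_0)$ only indices in $K$ can count, and $|K|\ge q$. Next take any $x$ with $x\cdot y\ne0$. In (10) for $(y,x)$ only indices outside $K$ can count, so $r-|K|\ge q$. Adding, $r\ge2q\ge q+2$. $\square$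

**Proof of Theorem 2(4).** Let $\Theta=I_2\otimes\phi$ and $q=\mathrm R(\phi)\ge2$. Then $\Theta(y,x)=(y\cdot x)\phi$ has rank $q$ whenever $y\cdot x\ne0$. Lemma 6 gives $\mathrm R(I_2\otimes\phi)\ge\mathrm R(\phi)+2$. $\blacksquare$

If $\mathrm R(\phi)=2$, this gives $\mathrm R(I_2\otimes\phi)\ge4$, so the rank is multiplicative: a strict example with $I_2$ needs $\mathrm R(\phi)\ge3$. For $\phi=\phi_{2,-1}$, however, it gives only $11$. We must first remove many terms by substitution, as in Lemma 1, and apply Lemma 6 to what is left.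

**Proposition 7.** If $q\ge2$, with $q$ as in Lemma 3, then $\mathrm R(I_2\otimes\phi_{\ell,\alpha})\ge6\ell+q+2$.

*Proof.* Let $A=\mathbb C^{3\ell+1}$, let $A_1$ be the span of the $a_{i,k}$, and let
$$I_2\otimes\phi_{\ell,\alpha}=\sum_{s=1}^ru_s\otimes v_s\otimes a'_s\otimes b_s\otimes c_s,\qquad r=\mathrm R(I_2\otimes\phi_{\ell,\alpha}).$$
The plan is to group leg $1$ (of $I_2$) with leg $3$ (the first leg of $\phi$), and to substitute in the grouped leg. Put $w_s=u_s\otimes a'_s\in\mathbb C^2\otimes A$.

**Step 1: find $6\ell$ terms to remove.** Let $\pi:\mathbb C^2\otimes A\to\mathbb C^2\otimes A_1$ be the projection along $\mathbb C^2\otimes a_0$. Applying $\pi$ to the grouped leg kills the summand with $a_0$, and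
$$\sum_s\pi(w_s)\otimes(v_s\otimes b_s\otimes c_s)=\sum_{h,i,k}(e_h\otimes a_{i,k})\otimes(e_h\otimes m_{i,k}).$$
By Lemma 2 the $6\ell$ vectors $e_h\otimes m_{i,k}$ are linearly independent. So there are linear functionals on the second factor that are $1$ on one of them and $0$ on the others. Applying these to both sides shows that each $e_h\otimes a_{i,k}$ is a combination of the $\pi(w_s)$. Hence the $\pi(w_s)$ span $\mathbb C^2\otimes A_1$, and we can choose a set $\Sigma$ of $6\ell$ indices such that $\{\pi(w_s)\}_{s\in\Sigma}$ is a basis of $\mathbb C^2\otimes A_1$.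

**Step 2: remove them by a linear map.** Let $N$ be the span of the $w_s$ with $s\in\Sigma$. Since $\pi$ maps these vectors to a basis, they are independent and $N$ meets $\ker\pi=\mathbb C^2\otimes a_0$ only in $0$. The dimensions $6\ell$ and $2$ add up to $\dim(\mathbb C^2\otimes A)=2(3\ell+1)$. So $N$ is a complement of $\mathbb C^2\otimes a_0$, and there is a unique linear map $\varrho:\mathbb C^2\otimes A\to\mathbb C^2$ with kernel $N$ and $\varrho(e\otimes a_0)=e$ for all $e\in\mathbb C^2$. For each $(i,k)$ the map $e\mapsto\varrho(e\otimes a_{i,k})$ is linear on $\mathbb C^2$; write it as $e\mapsto Y_{i,k}e$ with a $2\times2$ matrix $Y_{i,k}$. Applying $\varrho$ to the grouped leg gives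
$$\Theta:=\sum_he_h\otimes e_h\otimes T+\sum_{i,k}\sum_hY_{i,k}e_h\otimes e_h\otimes m_{i,k}=\sum_{s\notin\Sigma}\varrho(w_s)\otimes v_s\otimes b_s\otimes c_s .$$
So $\Theta\in\mathbb C^2\otimes\mathbb C^2\otimes(\mathbb C^{2\ell+1}\otimes\mathbb C^{2\ell+1})$ has $\mathrm R(\Theta)\le r-6\ell$.

**Step 3: apply Lemma 6 to the rest.** For $y,x\in\mathbb C^2$,
$$\Theta(y,x)=(y\cdot x)\,T+\sum_{i,k}\big(y^TY_{i,k}x\big)\,m_{i,k},$$
because $\sum_h(y^TY_{i,k}e_h)(x\cdot e_h)=y^TY_{i,k}x$. If $y\cdot x\ne0$, dividing by $y\cdot x$ gives a matrix in $T+\sum_i\mathcal L_i$, so $\Theta(y,x)$ has rank at least $q$. Lemma 6 gives $r-6\ell\ge\mathrm R(\Theta)\ge q+2$. $\square$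

As a check on the smallest case, let $\ell=1$ and $\alpha\notin\{0,1\}$. Then $q=2$ and $\mathrm R(\phi_{1,\alpha})=5$, and Proposition 7 gives $\mathrm R(I_2\otimes\phi_{1,\alpha})\ge6+2+2=10=2\cdot5$. So with $\ell=1$ and $I_2$ the rank is multiplicative. It was not merely Proposition 5 that was too weak there.

## 8. Block-diagonal idempotents, and three lines at sixty degrees

**Proof of Theorem 2(1).** Let $\ell=2$.

**Case $\alpha\notin\{0,1,2\}$.** Proposition 4 gives $\mathrm R(\phi_{2,\alpha})=9$. By the reduction in Section 2 we may take $\psi=I_\rho$. Take $P_1,P_2$ block diagonal of size $\rho$, with $\lfloor\rho/2\rfloor$ copies of the $2\times2$ blocks from (9), and one further $1\times1$ block $0$ in both if $\rho$ is odd. These are idempotent. Each $2\times2$ block of $\alpha I-P_1-P_2$ has rank at most $1$, and so does a $1\times1$ block, so $\operatorname{rank}(\alpha I-P_1-P_2)\le\lceil\rho/2\rceil$. Proposition 5 gives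
$$\mathrm R(\psi\otimes\phi_{2,\alpha})\le8\rho+\lceil\rho/2\rceil<9\rho\qquad(\rho\ge2),$$
since $\lceil\rho/2\rceil<\rho$ for $\rho\ge2$. For $\rho=2$ the upper bound is $17$, and Proposition 7 with $q=3$ gives the lower bound $12+3+2=17$. So the value is exactly $17$. For $\rho=1$ we have $\mathrm R(\psi\otimes\phi_{2,\alpha})=\mathrm R(I_1\otimes\phi_{2,\alpha})=\mathrm R(\phi_{2,\alpha})$, so there is equality. Hence, for $\psi\ne0$, strictness holds if and only if $\mathrm R(\psi)\ge2$.

**Case $\alpha\in\{0,1,2\}$.** Now $q=2$ and $\mathrm R(\phi_{2,\alpha})=8$. Proposition 7 gives $\mathrm R(I_2\otimes\phi_{2,\alpha})\ge12+2+2=16$, and $16=2\cdot8$ is the trivial upper bound. So the value is $16$, with no strictness. Together the two cases give the last equivalence. $\blacksquare$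

With two rank-one idempotents in size $2$, the matrix $\alpha I-P_1-P_2$ cannot vanish for our $\alpha$: taking traces, $\alpha I=P_1+P_2$ would force $2\alpha=2$. With three of them the trace condition is $2\alpha=3$. The value $\alpha=3/2$ is not an integer, so it is allowed, and it can be realized.

**Proof of Theorem 2(2).** Let $\ell=3$ and $\alpha=3/2\notin\{0,1,2,3\}$, so that $q=4$ and $\mathrm R(\phi_{3,3/2})=13$ by Lemma 3 and Proposition 4. For $j=1,2,3$ let
$$P_j=\frac12\begin{pmatrix}1+\cos\frac{2\pi j}3&\sin\frac{2\pi j}3\\[2pt]\sin\frac{2\pi j}3&1-\cos\frac{2\pi j}3\end{pmatrix},$$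
the projection onto the line at angle $\pi j/3$. Explicitly,
$$P_1=\frac14\begin{pmatrix}1&\sqrt3\\\sqrt3&3\end{pmatrix},\quad P_2=\frac14\begin{pmatrix}1&-\sqrt3\\-\sqrt3&3\end{pmatrix},\quad P_3=\begin{pmatrix}1&0\\0&0\end{pmatrix}.$$
Each has trace $1$ and determinant $0$, so it is idempotent, and adding up gives $P_1+P_2+P_3=\frac32I$. For $\psi$ of rank $\rho$, reduce to $I_\rho$ and use block-diagonal copies, with a $1\times1$ block $0$ in all three if $\rho$ is odd. The $2\times2$ blocks of $\frac32I-\sum_jP_j$ vanish and the $1\times1$ block is $\frac32$, so the rank is $\rho\bmod2$. Proposition 5 gives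
$$\mathrm R(\psi\otimes\phi_{3,3/2})\le12\rho+(\rho\bmod2)<13\rho\qquad(\rho\ge2).$$
For $\rho=2$ this is $24$, and Proposition 7 gives $\mathrm R(I_2\otimes\phi_{3,3/2})\ge18+4+2=24$. So the value is exactly $24$, and the ratio is $24/26=12/13$. $\blacksquare$

**Proof of Theorem 2(3).** Let $d\ge2$, $d_1\ge7$, $d_2,d_3\ge5$. Embed $I_2$ into $\mathbb C^d\otimes\mathbb C^d$ and $\phi_{2,-1}$ into $\mathbb C^{d_1}\otimes\mathbb C^{d_2}\otimes\mathbb C^{d_3}$. By Fact 1 none of the ranks $2$, $9$ and $\mathrm R(I_2\otimes\phi_{2,-1})\le17$ changes. Permuting the three legs of $\phi$ does not change ranks either, so all permutations of $d_1,d_2,d_3$ occur. For the deficit, fix $\phi=\phi_{2,\alpha}$ with $\alpha\notin\{0,1,2\}$. By part (1), for $\psi$ of rank $\rho\ge2$,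
$$\mathrm R(\psi)\mathrm R(\phi)-\mathrm R(\psi\otimes\phi)\ge9\rho-8\rho-\lceil\rho/2\rceil=\lfloor\rho/2\rfloor,$$
which is unbounded as $\rho$ grows. $\blacksquare$
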